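
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture (Malitz--Malitz)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{No bounded point criterion for isometric embedding into $(\mathbb{R}^k,l_1)$ when $k\ge 3$}


\begin{abstract}
The Malitz--Malitz conjecture asserts that for every $k$ there is a number $f_1(k)$ such that a finite metric space embeds isometrically into $(\mathbb{R}^k,l_1)$ as soon as all its subspaces with at most $f_1(k)$ points do. We disprove it. For every $k\ge3$ and $n\ge3$ we construct a metric space with $3k(n+1)+2$ points that does not embed, although every subspace with at most $n$ points does. Together with a six-point theorem of Bandelt and Chepoi for $k=2$ and an elementary argument for $k=1$, this shows that $f_1(k)$ exists exactly for $k\le2$. For $k\ge3$ not even a sublinear number of points suffices as a test.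
\end{abstract}

\section{The question and the results}

Let $(\mathbb{R}^k,l_1)$ be $\mathbb{R}^k$ with the distance $\|x-y\|_1=\sum_{r=1}^k|x_r-y_r|$; we write $\|\cdot\|$ for $\|\cdot\|_1$. A metric space $(X,d)$ \emph{embeds} into $(\mathbb{R}^k,l_1)$ if there is a map $\phi\colon X\to\mathbb{R}^k$ with $\|\phi(x)-\phi(y)\|=d(x,y)$ for all $x,y\in X$. A subset $Y\subseteq X$ always carries the restricted metric. If $X$ embeds, then so does each $Y$. The following conjecture, which we take from \cite{Fleiner}, proposes a converse that looks only at sets of bounded size.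

\begin{conjecture}
For all $k\in\mathbb{N}$ there is a number $f_1(k)\in\mathbb{N}$, depending only on $k$, such that for every finite metric space $(X,d)$ the following holds: if every $Y\subseteq X$ of size at most $f_1(k)$ embeds into $(\mathbb{R}^k,l_1)$, then $X$ embeds into $(\mathbb{R}^k,l_1)$.
\end{conjecture}

If such a number exists for a given $k$, then embeddability of an $m$-point space can be tested on a number of small subspaces that is polynomial in $m$. The case of the line suggests why one might expect it to exist.

\begin{proposition}\label{prop:line}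
For $k=1$ one may take $f_1(1)=4$.
\end{proposition}

\begin{proof}
Let all subsets of $X$ with at most four points embed into $\mathbb{R}$. If $|X|\le1$ there is nothing to prove. Otherwise fix $x_0\ne x_1$ in $X$ and put $\delta=d(x_0,x_1)>0$. For $y\in X$ the set $\{x_0,x_1,y\}$ embeds, and after a translation and possibly a reflection $x_0\mapsto0$ and $x_1\mapsto\delta$. The image $t$ of $y$ is then unique, since
\[
d(x_0,y)^2-d(x_1,y)^2=t^2-(t-\delta)^2=2t\delta-\delta^2
\]
determines $t$. Call it $\phi(y)$. For $y,z\in X$, an embedding of $\{x_0,x_1,y,z\}$ normalized in the same way must send $y,z$ to $\phi(y),\phi(z)$, so $|\phi(y)-\phi(z)|=d(y,z)$.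
\end{proof}

Three points would not be enough: in the $4$-cycle with its path metric every triple is isometric to $\{0,1,2\}$, but in an embedding of the whole cycle into $\mathbb{R}$ both neighbors of a vertex $v$ would have to lie at the midpoint between $v$ and its antipode.

This proof has two ingredients: boundedly many reference points fix the whole embedding, and what remains is a condition on pairs. One would guess that in $\mathbb{R}^k$ the same happens with more reference points. For $k=2$ a bounded test does exist, with six points \cite{BC}. For $k\ge3$ the guess fails. The reason is that if $x\le y$ coordinatewise, then $\|x-y\|=\sum_ry_r-\sum_rx_r$ records only the coordinate sums. Parts of a configuration that are far apart in the coordinatewise order see almost nothing of each other's shape; shape can be passed on only step by step, along a chain of nearby pieces. We build a long chain whose two ends make contradictory demands on the shape of the pieces, in such a way that the contradiction disappears when any three consecutive pieces are removed.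

\begin{theorem}\label{thm:main}
Let $k\ge3$ and $n\ge3$. There is a finite metric space with $3k(n+1)+2$ points that does not embed isometrically into $(\mathbb{R}^k,l_1)$, although each of its subspaces with at most $n$ points does. Hence $f_1(k)$ exists for no $k\ge3$, and the Malitz--Malitz conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:class}
A number $f_1(k)$ as in the conjecture exists if and only if $k\le2$.
\end{theorem}

For a quantitative form, let $F_k(m)$ be the least $n$ such that every metric space with at most $m$ points, all of whose subspaces with at most $n$ points embed into $(\mathbb{R}^k,l_1)$, itself embeds.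

\begin{theorem}\label{thm:linear}
Let $k\ge3$ and $m\ge12k+2$. Then
\[
\left\lfloor\frac{m-2}{3k}\right\rfloor\le F_k(m)\le m .
\]
In particular $F_k(m)=\Theta_k(m)$.
\end{theorem}

\begin{corollary}\label{cor:minimal}
For every $k\ge3$ there are infinitely many pairwise non-isometric finite metric spaces that do not embed into $(\mathbb{R}^k,l_1)$ but all of whose proper subspaces do. They can be chosen with integer distances.
\end{corollary}

Section~\ref{sec:K23} treats a five-point obstruction. Section~\ref{sec:construction} stretches it into a long chain. Sections~\ref{sec:small} and~\ref{sec:nonembed} prove Theorem~\ref{thm:main}, and Section~\ref{sec:conseq} derives the other results.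

\section{Order, coordinate sums, and a five-point obstruction}\label{sec:K23}

For $x\in\mathbb{R}^k$ put $S(x)=\sum_rx_r$. Inequalities $x\le y$ between vectors are meant coordinatewise, $t^+=\max(t,0)$ is applied to vectors coordinatewise, $e_1,\dots,e_k$ is the standard basis, and $\mathbf{1}=(1,\dots,1)$.

\begin{lemma}\label{lem:order}
Let $u,v\in\mathbb{R}^k$.
\begin{enumerate}
\item[(a)] $\|v-u\|=S(v)-S(u)+2S\bigl((u-v)^+\bigr)$. In particular $\|v-u\|=S(v)-S(u)$ if and only if $u\le v$.
\item[(b)] If $u,v\ge0$, then $\|u-v\|=S(u)+S(v)$ if and only if $u$ and $v$ have disjoint supports, that is, no coordinate is positive in both.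
\end{enumerate}
\end{lemma}

\begin{proof}
For (a), sum $|t|=t+2(-t)^+$ over $t=v_r-u_r$; the nonnegative vector $(u-v)^+$ has sum $0$ if and only if it is $0$. For (b), sum $|u_r-v_r|=u_r+v_r-2\min(u_r,v_r)$, where every $\min(u_r,v_r)$ is nonnegative.
\end{proof}

All our spaces contain two points $c_-$ and $c_+$ between which everything else lies metrically. This places every image in a box. We state this for a function $d$ that is not assumed to be a metric, because for the distances defined in Section~\ref{sec:construction} we shall verify the triangle inequality only for some values of the parameters.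

\begin{lemma}\label{lem:box}
Let $d$ be a nonnegative symmetric function on $X\times X$, and let $c_-,c_+\in X$ satisfy $d(c_-,x)+d(x,c_+)=d(c_-,c_+)$ for all $x\in X$. Suppose $\phi\colon X\to\mathbb{R}^k$ satisfies $\|\phi(x)-\phi(y)\|=d(x,y)$ for all $x,y\in X$. After a translation and reflections of coordinates we have $\phi(c_-)=0$, $C:=\phi(c_+)\ge0$, and for all $x\in X$
\[
0\le\phi(x)\le C,\qquad S(\phi(x))=d(c_-,x).
\]
\end{lemma}

\begin{proof}
The first two properties are arranged by a translation and by changing signs of coordinates. Let $w=\phi(x)$. For each $r$ we have $|w_r|+|C_r-w_r|\ge C_r$. The sums over $r$ of the two sides are $d(c_-,x)+d(x,c_+)$ and $d(c_-,c_+)$, which agree, so equality holds for every $r$. Since $C_r\ge0$, this means $0\le w_r\le C_r$. Hence $S(w)=\|w\|=d(c_-,x)$.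
\end{proof}

\paragraph{The graph $K_{2,3}$.}
Give every edge of the complete bipartite graph $K_{2,3}$ length $2$, and take path distances. With parts $\{c_-,c_+\}$ and $\{p_1,p_2,p_3\}$,
\[
d(c_\pm,p_a)=2,\qquad d(c_-,c_+)=4,\qquad d(p_a,p_b)=4\quad(a\ne b).
\]
This space embeds into no $(\mathbb{R}^k,l_1)$. Indeed, suppose it did, and normalize as in Lemma~\ref{lem:box}. The images $w_1,w_2,w_3$ of the $p_a$ are nonnegative with sum $2$ and at mutual distance $4$, so by Lemma~\ref{lem:order}(b) they have disjoint supports. Since $C\ge w_a$ for all $a$, we get $C\ge w_1+w_2+w_3$ and $S(C)\ge6$. But $S(C)=d(c_-,c_+)=4$.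

Every four of its points do embed into $(\mathbb{R}^3,l_1)$: without $c_+$ use $0,2e_1,2e_2,2e_3$, and symmetrically without $c_-$; without one $p_a$ what remains is a $4$-cycle with edges of length $2$, realized by $(0,0),(2,0),(2,2),(0,2)$ in a coordinate plane.

For $k=3$ the obstruction can be read as a conflict between the two centers. In the normalization of Lemma~\ref{lem:box}, the three nonempty disjoint supports of $w_1,w_2,w_3$ in three coordinates are singletons, so up to a permutation of coordinates $w_a=2e_a$: seen from $c_-$, the points form an ``upward'' simplex. The same argument applied to the nonnegative vectors $C-w_a$ shows that, up to a permutation, $w_a=C-2e_a$: seen from $c_+$, they form a ``downward'' simplex. With one simplex between the centers the conflict is visible on five points. To hide it, we place many simplices between $c_-$ and $c_+$ and choose the distances so that each simplex forces its neighbor to have the same shape.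

\section{Stretching the obstruction}\label{sec:construction}

Fix $k\ge2$ and $N\ge0$. Consider two families of points, for $0\le i\le N$ and $1\le a\le k$:
\begin{equation}\label{eq:UD}
U_{i,a}=i\,\mathbf{1}+2e_a,\qquad D_{i,a}=\Bigl(i+\frac4k\Bigr)\mathbf{1}-2e_a .
\end{equation}
For fixed $i$ they are an upward and a downward simplex; the shift $\frac4k\mathbf{1}$ makes the sums agree, $S(U_{i,a})=S(D_{i,a})=ki+2$. Moreover
\begin{equation}\label{eq:diff}
U_{i',b}-U_{i,a}=(i'-i)\mathbf{1}+2(e_b-e_a),\qquad
D_{i',b}-D_{i,a}=(i'-i)\mathbf{1}-2(e_b-e_a),
\end{equation}
and for given $i,i',a,b$ these two vectors have the same norm, because exchanging coordinates $a$ and $b$ turns one into the other. So mutual distances do not reveal whether a chain of simplices points up or down. For $k\ge3$ the ends do. Put $c_-=0$ and $c_+=(N+\frac4k)\mathbf{1}$. The upward family lies above $c_-$, but $U_{N,a}\not\le c_+$, since $2>\frac4k$; the downward family lies below $c_+$, but $D_{0,a}\not\ge c_-$. We now write down the distances that both pictures suggest.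

Let $X_{k,N}$ consist of $c_-$, $c_+$ and points $p_{i,a}$ for $0\le i\le N$, $1\le a\le k$. The points $p_{i,1},\dots,p_{i,k}$ form \emph{level} $i$. Let $d$ be the symmetric function on $X_{k,N}$, zero on the diagonal, with
\begin{align}
d(c_-,c_+)&=kN+4,\label{eq:d1}\\
d(c_-,p_{i,a})&=ki+2,\qquad d(c_+,p_{i,a})=k(N-i)+2,\label{eq:d2}\\
d(p_{i,a},p_{i,b})&=4\qquad(a\ne b),\label{eq:d3}\\
d(p_{i,a},p_{i',b})&=k|i-i'|+\varepsilon\qquad(i\ne i'),\label{eq:d4}
\end{align}
where $\varepsilon=2$ if $|i-i'|=1$ and $a\ne b$, and $\varepsilon=0$ otherwise. All values are integers, and distinct points have positive distance. For $N=0$ and $k=3$ we recover the space $K_{2,3}$ above. That $d$ satisfies the triangle inequality, for the values of $N$ that we need, will come out in Section~\ref{sec:small}.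

\paragraph{How one level determines the next, for $k=3$.}
Suppose that, in the normalization of Lemma~\ref{lem:box}, level $0$ lies at $2e_1,2e_2,2e_3$, as $c_-$ demands, and let $v\ge0$ be the image of $p_{1,1}$. By \eqref{eq:d2} and \eqref{eq:d4}, $v_1+v_2+v_3=5$, and $v$ has distance $3$ from $2e_1$ and distance $5$ from $2e_2$ and $2e_3$. The first condition reads $|v_1-2|+v_2+v_3=3$. Subtracting it from $v_1+v_2+v_3=5$ gives $|v_1-2|=v_1-2$, so $v_1\ge2$. The second reads $v_1+|v_2-2|+v_3=5$, so $|v_2-2|=v_2$, that is, $v_2=1$. In the same way $v_3=1$, and then $v_1=3$. Thus $v=\mathbf{1}+2e_1$. By symmetry, level $1$ is again an upward simplex, with the same labels. This is why \eqref{eq:d4} has the extra $2$ between neighboring levels.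

Between levels two or more apart there is no extra term, and the distances record only coordinate sums. We shall see that a gap of three missing levels therefore lets an upward chain be followed by a downward one (Figure~\ref{fig:chain}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={font=\scriptsize}]
\fill (0,0) circle (2pt) node[below=2pt] {$c_-$};
\fill (13.2,0) circle (2pt) node[below=2pt] {$c_+$};
\foreach \x in {1.5,3.1,4.7} {
\begin{scope}[shift={(\x,0)}]
\draw (90:.5)--(210:.5)--(330:.5)--cycle;
\node at (90:.75) {$1$};
\node at (210:.75) {$2$};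
\node at (330:.75) {$3$};
\end{scope}}
\foreach \x in {8.5,10.1,11.7} {
\begin{scope}[shift={(\x,0)}]
\draw (270:.5)--(30:.5)--(150:.5)--cycle;
\node at (270:.75) {$1$};
\node at (30:.75) {$2$};
\node at (150:.75) {$3$};
\end{scope}}
\draw[dashed] (5.7,-.8) rectangle (7.5,.8);
\node[align=center] at (6.6,0) {three levels\\removed};
\node at (3.1,-1.3) {upward, levels $\le j-1$};
\node at (10.1,-1.3) {downward, levels $\ge j+3$};
\end{tikzpicture}
\caption{The case $k=3$, drawn schematically. Each level is a labeled triangle, shown as seen along the direction $\mathbf{1}$; coordinate sums grow from left to right. The end $c_-$ asks for upward triangles, the end $c_+$ asks for downward triangles, and neighboring levels must agree. When three consecutive levels are removed, both ends can have their way: with $c_-=0$ and $c_+=(N+\frac43)\mathbf{1}$, use the points $i\,\mathbf{1}+2e_a$ before the gap and $(i+\frac43)\mathbf{1}-2e_a$ after it.}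
\label{fig:chain}
\end{figure}

\section{Removing three consecutive levels}\label{sec:small}

\begin{proposition}\label{prop:gap}
Let $k\ge2$, $N\ge2$ and $0\le j\le N-2$, and let $X'$ be $X_{k,N}$ with levels $j,j+1,j+2$ removed. There is a map $\psi\colon X'\to\mathbb{R}^k$ with $\|\psi(x)-\psi(y)\|=d(x,y)$ for all $x,y\in X'$.
\end{proposition}

\begin{proof}
Call levels $i\le j-1$ left and levels $i\ge j+3$ right; either kind may be absent. With the points \eqref{eq:UD}, put
\[
\psi(c_-)=0,\qquad \psi(c_+)=C:=\Bigl(N+\frac4k\Bigr)\mathbf{1},\qquad
\psi(p_{i,a})=\begin{cases}U_{i,a}&\text{if $i$ is left},\\ D_{i,a}&\text{if $i$ is right}.\end{cases}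
\]
We check all pairs. By Lemma~\ref{lem:order}(a), if $x\le y$ then $\|x-y\|=S(y)-S(x)$.

\emph{$c_-$ and $c_+$.} $C\ge0$ and $S(C)=kN+4$.

\emph{$c_-$ and a left point.} $U_{i,a}\ge0$ and $S(U_{i,a})=ki+2$.

\emph{$c_-$ and a right point.} Here $i\ge3$, so every coordinate of $D_{i,a}$ is at least $i+\frac4k-2>0$, and $S(D_{i,a})=ki+2$.

\emph{$c_+$ and a right point.} $C-D_{i,a}=(N-i)\mathbf{1}+2e_a\ge0$, with sum $k(N-i)+2$.

\emph{$c_+$ and a left point.} $C-U_{i,a}=(N-i+\frac4k)\mathbf{1}-2e_a$. Here $i\le j-1\le N-3$, so every coordinate is positive. The sum is $k(N-i)+4-2=k(N-i)+2$.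

\emph{Two points on the same side}, at levels $i\le i'$ with labels $a,b$. By \eqref{eq:diff} the difference is $(i'-i)\mathbf{1}\pm2(e_b-e_a)$.
\begin{itemize}
\item If $i'=i$ and $a\ne b$, the norm is $4$.
\item If $a=b$, the norm is $k(i'-i)$.
\item If $i'=i+1$ and $a\ne b$, the coordinates are $3$ once, $-1$ once and $1$ for the other $k-2$, so the norm is $3+1+(k-2)=k+2$.
\item If $i'-i\ge2$ and $a\ne b$, the difference is $\ge0$ with sum $k(i'-i)$.
\end{itemize}
These are the values in \eqref{eq:d3} and \eqref{eq:d4}.

\emph{A left point $p_{i,a}$ and a right point $p_{i',b}$.} Now $i'-i\ge4$, and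
\[
D_{i',b}-U_{i,a}=\Bigl(i'-i+\frac4k\Bigr)\mathbf{1}-2e_a-2e_b .
\]
Every coordinate is at least $4+\frac4k-4>0$, also when $a=b$. (This is why we remove three levels: with only two removed, the smallest coordinate could be $\frac4k-1$, which is negative for $k\ge5$.) The sum is $k(i'-i)+4-4=k(i'-i)$, which is $d(p_{i,a},p_{i',b})$ because $i'-i\ge2$.
\end{proof}

\begin{corollary}\label{cor:small}
Let $k\ge2$, $n\ge3$ and $N+1=3(n+1)$. Then $d$ is a metric on $X_{k,N}$, and every $Y\subseteq X_{k,N}$ with $|Y|\le n$ embeds into $(\mathbb{R}^k,l_1)$.
\end{corollary}

\begin{proof}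
The $3(n+1)$ levels split into $n+1$ disjoint blocks of three consecutive levels. A set $Y$ with at most $n$ points misses some block completely, so Proposition~\ref{prop:gap}, applied to this block, gives a map on a set containing $Y$ that realizes all distances. Since $n\ge3$, this applies to every triple of points, and so the triangle inequality holds in $X_{k,N}$. Thus $d$ is a metric and the maps obtained are isometric embeddings.
\end{proof}

\section{The whole space does not embed}\label{sec:nonembed}

We now carry out, for all $k$ and all levels, the propagation seen above for $k=3$: the end $c_-$ makes level $0$ upward, each level makes the next one upward, and the last level then does not fit below $c_+$.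

\begin{proposition}\label{prop:non}
Let $k\ge3$ and $N\ge0$. There is no map $\phi\colon X_{k,N}\to\mathbb{R}^k$ with $\|\phi(x)-\phi(y)\|=d(x,y)$ for all $x,y\in X_{k,N}$.
\end{proposition}

\begin{proof}
Suppose $\phi$ is such a map, and write $P_{i,a}=\phi(p_{i,a})$ and $C=\phi(c_+)$. By \eqref{eq:d1} and \eqref{eq:d2},
\[
d(c_-,p_{i,a})+d(p_{i,a},c_+)=kN+4=d(c_-,c_+),
\]
so Lemma~\ref{lem:box} applies; for $x=c_\pm$ its hypothesis is trivial. We may therefore assume that $\phi(c_-)=0$, $C\ge0$ and
\begin{equation}\label{eq:box}
0\le P_{i,a}\le C,\qquad S(P_{i,a})=ki+2,\qquad S(C)=kN+4 .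
\end{equation}

\emph{Level $0$ is upward.} The vectors $P_{0,1},\dots,P_{0,k}$ are nonnegative with sum $2$ and at mutual distance $4$, so by Lemma~\ref{lem:order}(b) their supports are disjoint. These are $k$ nonempty, pairwise disjoint subsets of the $k$ coordinates, hence singletons. After a permutation of coordinates, which preserves \eqref{eq:box}, $P_{0,a}=2e_a$ for all $a$.

\emph{Every level is upward.} We show by induction on $i$ that
\[
P_{i,a}=i\,\mathbf{1}+2e_a\qquad\text{for all }a.
\]
Assume this for some $i<N$, fix $b$, and put $y=P_{i+1,b}-i\,\mathbf{1}$. We want $y=\mathbf{1}+2e_b$. For any $a$, apply Lemma~\ref{lem:order}(a) to $u=P_{i,a}$ and $v=P_{i+1,b}$. Here $u-v=2e_a-y$ and, by \eqref{eq:box}, $S(v)-S(u)=k$. Since $\|v-u\|$ is $k$ if $a=b$ and $k+2$ if $a\ne b$, we obtain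
\[
S\bigl((2e_b-y)^+\bigr)=0,\qquad S\bigl((2e_a-y)^+\bigr)=1\quad(a\ne b).
\]
The first equation says $y\ge2e_b$; in particular $y\ge0$. So for $a\ne b$ the vector $(2e_a-y)^+$ vanishes outside coordinate $a$, and the second equation becomes $(2-y_a)^+=1$, that is, $y_a=1$. Finally $S(y)=k(i+1)+2-ki=k+2$, which gives $y_b=k+2-(k-1)=3$. Hence $y=\mathbf{1}+2e_b$, and $P_{i+1,b}=(i+1)\mathbf{1}+2e_b$.

\emph{The top level contradicts $c_+$.} By \eqref{eq:box}, $C\ge P_{N,a}=N\,\mathbf{1}+2e_a$ for every $a$, so every coordinate satisfies $C_a\ge N+2$. Therefore $S(C)\ge kN+2k$. But $S(C)=kN+4<kN+2k$, because $k\ge3$.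
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $X_{k,N}$ with $N+1=3(n+1)$. It has $k(N+1)+2=3k(n+1)+2$ points. By Corollary~\ref{cor:small} it is a metric space all of whose subspaces with at most $n$ points embed, and by Proposition~\ref{prop:non} it does not embed. If some number $f$ could serve as $f_1(k)$, then the space obtained for $n=\max(f,3)$ would be a contradiction: all its subspaces with at most $f$ points embed, but the space itself does not.
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ enters only in the last inequality $4<2k$. For $k=2$ it fails, and $X_{2,N}$ does embed: put $\psi(c_-)=0$, $\psi(p_{i,a})=U_{i,a}$ for all $i$, and $\psi(c_+)=(N+2)\mathbf{1}$. The verification is that of Proposition~\ref{prop:gap}, where now $\psi(c_+)-U_{i,a}=(N-i+2)\mathbf{1}-2e_a\ge0$ for all $i\le N$. In the plane the conflict is absent because $2\cdot\mathbf{1}-2e_1=2e_2$: a downward simplex is an upward one with the two labels exchanged.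
\end{remark}

\section{Classification, test size, and minimal obstructions}\label{sec:conseq}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $k\ge3$ no such number exists, by Theorem~\ref{thm:main}. For $k=1$, Proposition~\ref{prop:line} gives $f_1(1)=4$. For $k=2$, the theorem of Bandelt and Chepoi \cite{BC} states that a metric space embeds isometrically into the rectilinear plane $(\mathbb{R}^2,l_1)$ if and only if each of its subspaces with at most six points does, so $f_1(2)=6$ works.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
The value $n=m$ has the property defining $F_k(m)$, since then the whole space is among the tested subspaces. This gives the upper bound.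

For the lower bound define $n$ by $n+1=\lfloor(m-2)/(3k)\rfloor$. Since $m\ge12k+2$, we have $n\ge3$. The space of Theorem~\ref{thm:main} has $3k(n+1)+2\le m$ points and does not embed, although all its subspaces with at most $n$ points embed. So neither $n$ nor any smaller number has the property defining $F_k(m)$, and $F_k(m)\ge n+1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:minimal}]
For each $n\ge3$ take the space $X_{k,N}$ with $N+1=3(n+1)$, which does not embed, and choose in it a subset $Z_n$ that does not embed and is minimal under inclusion with this property. All proper subsets of $Z_n$ embed, and $|Z_n|>n$ because all subsets with at most $n$ points embed. So the sizes $|Z_n|$ are unbounded, and infinitely many of the $Z_n$ are pairwise non-isometric. By \eqref{eq:d1}--\eqref{eq:d4} all distances are integers.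
\end{proof}

\begin{thebibliography}{9}
\bibitem{BC}
H.-J. Bandelt and V. Chepoi,
Embedding metric spaces in the rectilinear plane: a six-point criterion,
\emph{Discrete Comput. Geom.} 15 (1996), 107--117.

\bibitem{Fleiner}
Tam\'as Fleiner,
\url{http://www.renyi.hu/~fleiner/dissertation.pdf}.
\end{thebibliography}

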